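
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{question}{Question}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A space with Lindel\"of finite powers and a continuous weak selection that is not weakly orderable}


\begin{abstract}
We construct, in ZFC, a zero-dimensional, separable, first countable Hausdorff space $X$ all of whose finite powers are Lindel\"of and which has a continuous weak selection, but which is not weakly orderable. The space is obtained from the Cantor set by splitting each point of a carefully chosen subset into two points. We also show that a Lindel\"of square together with a continuous weak selection does imply weak orderability when the diagonal is a $G_\delta$-set, and that for regular $X$ with $X^2$ Lindel\"of the diagonal is $G_\delta$ exactly when the space of two-point subsets of $X$ is Lindel\"of.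
\end{abstract}

\section{Introduction}

All spaces are Hausdorff. For a space $X$ let $\mathcal F(X)$ be the set of nonempty closed subsets of $X$ with the Vietoris topology, which is generated by the collections
\[
\langle\mathcal V\rangle=\Bigl\{S\in\mathcal F(X): S\subset\bigcup\mathcal V\ \text{ and }\ S\cap V\ne\emptyset\ \text{ for every } V\in\mathcal V\Bigr\},
\]
where $\mathcal V$ runs over the finite families of open subsets of $X$. The set $[X]^2=\{S\subset X:|S|=2\}$ carries the subspace topology. A \emph{weak selection} for $X$ is a map $f:[X]^2\to X$ with $f(S)\in S$ for every $S\in[X]^2$; the set of all continuous weak selections is denoted by $\mathbb W_{\mathrm{cs}}(X)$. The space $X$ is \emph{weakly orderable} if there is a linear order on $X$ whose open-interval topology is coarser than the topology of $X$. Finally, $\ell(Y)\le\omega$ means that $Y$ is Lindel\"of: every open cover of $Y$ has a countable subcover.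

A weak selection is a tournament: it decides, for any two distinct points, which one is chosen. Write $x\Rightarrow y$ if $x\neq y$ and $f(\{x,y\})=x$. We shall see (Lemma~\ref{lem:open}) that $f$ is continuous if and only if the relation $\Rightarrow$ is open in $X^2$, and that a linear order witnesses weak orderability if and only if it is open in $X^2$. So a weakly orderable space has a continuous weak selection, namely $\{x,y\}\mapsto\min\{x,y\}$. The converse problem is whether an open tournament can be replaced by an open \emph{transitive} tournament. The following result is known, and we use it without proof; it enters only into Proposition~\ref{prop:diag}.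

\begin{theorem}[known]\label{thm:known}
If $\mathbb W_{\mathrm{cs}}(X)\ne\emptyset$ and $\ell([X]^2)\le\omega$, then $X$ is weakly orderable.
\end{theorem}

Let $\Delta_X$ denote the diagonal of $X^2$. The space $[X]^2$ is the image of $X^2\setminus\Delta_X$ under the continuous map $(x,y)\mapsto\{x,y\}$. It is therefore natural to ask for a condition on the square itself, and the following question is posed in \cite{source}.

\begin{question}
Let $X$ be a space such that $\ell(X^2)\le\omega$ and $\mathbb W_{\mathrm{cs}}(X)\ne\emptyset$. Is $X$ then weakly orderable?
\end{question}

If $X$ is metrizable, then $X^2\setminus\Delta_X$ is a countable union of closed subsets of $X^2$. Hence it is Lindel\"of whenever $X^2$ is, and Theorem~\ref{thm:known} gives a positive answer. In general, however, an open subspace of a Lindel\"of space need not be Lindel\"of, and it turns out that this gap is real.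

\begin{theorem}\label{thm:main}
There is a Hausdorff zero-dimensional, separable, first countable space $X$ such that
\begin{enumerate}
\item $\ell(X^n)\le\omega$ for every $n\ge1$, in particular $\ell(X^2)\le\omega$;
\item $\mathbb W_{\mathrm{cs}}(X)\ne\emptyset$;
\item $X$ is not weakly orderable;
\item there is a continuous, at most two-to-one map of $X$ onto the Cantor set, and $[X]^2$ contains a closed discrete subset of size $\mathfrak c$.
\end{enumerate}
\end{theorem}

Thus the answer to the Question is negative, in ZFC. The next statement shows what a counterexample must lack.

\begin{proposition}\label{prop:diag}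
Let $\ell(X^2)\le\omega$ and $\mathbb W_{\mathrm{cs}}(X)\ne\emptyset$. If $\Delta_X$ is a $G_\delta$-set in $X^2$, then $X$ is weakly orderable. Moreover, if $X$ is regular and $\ell(X^2)\le\omega$, then $\ell([X]^2)\le\omega$ if and only if $\Delta_X$ is a $G_\delta$-set in $X^2$.
\end{proposition}

\paragraph{The idea.} On the Cantor set $Y$ we use an open tournament $\to$ that contains a $3$-cycle of open sets inside every nonempty open set. Given a point $c$, we split it into two points $c^-$ and $c^+$; apart from $c^\pm$ themselves, small neighborhoods of $c^-$ contain only points that beat $c$, and those of $c^+$ only points that are beaten by $c$. The tournament extends to the split space. An open linear order of the split space must also decide between $c^-$ and $c^+$, and then it must put all points of one kind that are close to $c^-$ on one side of all points of the other kind that are close to $c^+$. If a given order alternates between the two kinds as one approaches $c$, it cannot survive the split. Section~\ref{sec:split} shows this by hand for one order and one point. The restriction of an open order to a countable dense set is one of at most $\mathfrak c$ candidates,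 and the points of $Y$ at which a given candidate alternates in this way form a comeager set (Section~\ref{sec:category}). So a set $C$ of $\mathfrak c$ points suffices to destroy all orders. A Bernstein-type recursion chooses $C$ so thin that finite powers remain Lindel\"of (Sections~\ref{sec:choice} and~\ref{sec:proof}).

\section{Selections and orders as open relations}\label{sec:open}

A \emph{tournament} on $X$ is an irreflexive relation $\Rightarrow$ such that for all $x\ne y$ exactly one of $x\Rightarrow y$ and $y\Rightarrow x$ holds. A relation is \emph{open} if it is an open subset of $X^2$. Linear orders are understood to be strict. Let $\pi:X^2\setminus\Delta_X\to[X]^2$ be the surjection $\pi(x,y)=\{x,y\}$.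

\begin{lemma}\label{lem:open}
Let $X$ be a space.
\begin{enumerate}
\item[(i)] The map $\pi$ is continuous. If $U,V\subset X$ are disjoint and open, then $\pi(U\times V)=\langle\{U,V\}\rangle\cap[X]^2$; in particular $\pi(U\times V)$ is open in $[X]^2$.
\item[(ii)] A weak selection $f$ is continuous if and only if the tournament given by $x\Rightarrow y$ if $x\ne y$ and $f(\{x,y\})=x$ is open.
\item[(iii)] The open-interval topology of a linear order $\blacktriangleleft$ on $X$ is coarser than the topology of $X$ if and only if $\blacktriangleleft$ is open.
\end{enumerate}
\end{lemma}

\begin{proof}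
(i) Let $\{x,y\}\in\langle\mathcal V\rangle$, where $x\neq y$. Put $U=\bigcap\{V\in\mathcal V:x\in V\}$ and $W=\bigcap\{V\in\mathcal V:y\in V\}$; both intersections are over nonempty finite families, as $\{x,y\}\subset\bigcup\mathcal V$. If $u\in U$, $w\in W$ and $u\ne w$, then $u,w\in\bigcup\mathcal V$. Every $V\in\mathcal V$ contains $x$ or $y$, hence $u$ or $w$. So $\pi(u,w)\in\langle\mathcal V\rangle$. For the second claim, a two-point set that lies in $U\cup V$ and meets both of the disjoint sets $U,V$ has the form $\{u,v\}$ with $u\in U$, $v\in V$, and conversely every such set belongs to $\langle\{U,V\}\rangle$.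

(ii) Let $f$ be continuous, $x\Rightarrow y$, and let $U\ni x$, $V\ni y$ be disjoint open sets. The set of all $(u,v)\in U\times V$ with $f(\pi(u,v))\in U$ is open by (i) and contains $(x,y)$. For its elements $f(\{u,v\})=u$, that is, $u\Rightarrow v$. Conversely, let $\Rightarrow$ be open and $f(\{x,y\})=x\in O$ with $O$ open. Take disjoint open sets $U\ni x$, $V\ni y$ with $U\subset O$ and $u\Rightarrow v$ for all $u\in U$, $v\in V$. By (i), $\pi(U\times V)$ is a neighborhood of $\{x,y\}$, and $f$ maps it into $U\subset O$.

(iii) If $\blacktriangleleft$ is open, then the rays $(\leftarrow,z)$ and $(z,\rightarrow)$ are open, being sections of an open set, and so is every open interval. Conversely, assume that open rays are open in $X$, and let $x\blacktriangleleft y$. If $x\blacktriangleleft z\blacktriangleleft y$ for some $z$, then $(\leftarrow,z)\times(z,\rightarrow)$ is a neighborhood of $(x,y)$ contained in $\blacktriangleleft$. If there is no such $z$, then $(\leftarrow,y)\times(x,\rightarrow)$ is such a neighborhood: let $u\blacktriangleleft y$ and $x\blacktriangleleft v$. As $u$ is not strictly between $x$ and $y$, either $u=x$ or $u\blacktriangleleft x$, and hence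 $u\blacktriangleleft v$.
\end{proof}

\section{A tournament on the Cantor set with cycles everywhere}\label{sec:tournament}

Let $Y=2^\omega$ be the Cantor set. For a finite $0$--$1$ sequence $s$ of length $|s|$ let $[s]=\{x\in Y:s\subset x\}$; these clopen sets are called \emph{cylinders}. For $x\in Y$ let $x|k$ be the sequence of the first $k$ digits $x(0),\dots,x(k-1)$. For $x\ne y$ put
\[
\delta(x,y)=\min\{n:x(n)\ne y(n)\}.
\]

The lexicographic order looks only at the digit where two points split. We obtain a non-transitive variant by letting the next digit decide whether to reverse the lexicographic decision.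

\begin{definition}\label{def:arrow}
Let $x\ne y$ in $Y$, let $m=\delta(x,y)$, and let the points be named so that $x(m)=0$, $y(m)=1$. Put $x\to y$ if $x(m+1)=y(m+1)$, and $y\to x$ otherwise. For $P,P'\subset Y$, $P\to P'$ means that $p\to p'$ for all $p\in P$, $p'\in P'$; in particular, $P\cap P'=\emptyset$.
\end{definition}

This is a tournament on $Y$. We use three properties.

\begin{lemma}\label{lem:arrow}
\begin{enumerate}
\item[(a)] If $x\to y$ and $m=\delta(x,y)$, then $[x|(m+2)]\to[y|(m+2)]$. So $\to$ is open.
\item[(b)] For all $c\in Y$ and $m\in\omega$, both $\{y:y\ne c,\ \delta(y,c)=m,\ y\to c\}$ and $\{y:y\ne c,\ \delta(y,c)=m,\ c\to y\}$ are cylinders; in particular, they are nonempty and open.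
\item[(c)] For every $s$, the sets $P_1=[s000]$, $P_2=[s10]$, $P_3=[s011]$ satisfy $P_1\to P_2\to P_3\to P_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The definition uses only the first $m+2$ digits of the two points.

(b) The condition $\delta(y,c)=m$ fixes $y(0),\dots,y(m)$. Whatever $c(m)$ is, one of the two values of $y(m+1)$ gives $y\to c$ and the other gives $c\to y$.

(c) Let $m=|s|$. Points of $P_1$ and $P_2$ split at $m$, where $P_1$ has digit $0$; the next digits are $0,0$, so $P_1\to P_2$. Points of $P_3$ and $P_2$ split at $m$, where $P_3$ has digit $0$; the next digits are $1,0$, so $P_2\to P_3$. Points of $P_1$ and $P_3$ split at $m+1$, where $P_1$ has digit $0$; the next digits are $0,1$, so $P_3\to P_1$.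
\end{proof}

Throughout, let $Q\subset Y$ be the countable dense set of all sequences that are eventually $0$.

\section{Splitting points}\label{sec:split}

\subsection{One point and one order}

\begin{example}\label{ex:one}
Let $c=111\cdots\in Y\setminus Q$ and let $<$ be the lexicographic order. For $n\in\omega$ put
\[
l_n=1^{4n}01000\cdots,\quad L_n=[1^{4n}01],\qquad r_n=1^{4n+2}000\cdots,\quad R_n=[1^{4n+2}00].
\]
These are points of $Q$ with cylinder neighborhoods, and the cylinders converge to $c$. The first zero of $l_n$ is at $4n$ and that of $r_n$ at $4n+2$, so
\[
l_0<r_0<l_1<r_1<\cdots .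
\]
On the other hand, $\to$ separates the two sequences.
\begin{itemize}
\item $L_n\to\{c\}$: the points split at $4n$, where $c$ has $1$; the next digits are $1,1$.
\item $\{c\}\to R_m$: the points split at $4m+2$, where $c$ has $1$; the next digits are $1$ for $c$ and $0$ in $R_m$.
\item $L_n\to R_m$ for $n\le m$: the points split at $4n$, where $L_n$ has $0$; the next digit in $L_n$ is $1$, and so is that in $R_m$, since $4n+1<4m+2$.
\item $L_n\to R_m$ for $n>m$: the points split at $4m+2$, where $R_m$ has $0$; the next digit in $R_m$ is $0$ and that in $L_n$ is $1$, since $4m+3<4n$.
\end{itemize}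
Now replace $c$ by two points $c^-,c^+$. Points of $Y\setminus\{c\}$ keep their neighborhoods in $Y\setminus\{c\}$; basic neighborhoods of $c^-$ are the sets $\{c^-\}\cup\bigcup_{n\ge k}L_n$, and those of $c^+$ are the sets $\{c^+\}\cup\bigcup_{n\ge k}R_n$. Extend the tournament by treating $c^\pm$ like $c$ against other points and by putting $c^-\Rightarrow c^+$. By the four items above, $z\Rightarrow w$ whenever $z\in\{c^-\}\cup\bigcup_nL_n$ and $w\in\{c^+\}\cup\bigcup_nR_n$, so a neighborhood of $(c^-,c^+)$ is contained in the new tournament. At its other pairs the new tournament is open by Lemma~\ref{lem:arrow}(a).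

No open linear order $\blacktriangleleft$ on the new space agrees with $<$ on $Q$. Indeed, $l_n$ converges to $c^-$ and $r_n$ to $c^+$. If $c^-\blacktriangleleft c^+$, then $l_n\blacktriangleleft r_m$ for all large $n,m$, which contradicts $r_n<l_{n+1}$. If $c^+\blacktriangleleft c^-$, then $r_m\blacktriangleleft l_n$ for all large $n,m$, which contradicts $l_n<r_n$.
\end{example}

It is important here that $\to$ differs from $<$: if $\to$ were the lexicographic order itself, then $l_n\to c\to r_m$ would mean $l_n<c<r_m$, and the two sequences could not alternate in $<$.

\subsection{Forks and the split space}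

We now isolate what the example used; see Figure~\ref{fig:fork}.

\begin{definition}\label{def:fork}
Let $c\in Y\setminus Q$. A \emph{fork} at $c$ consists of points $l_n,r_n\in Q$ and cylinders $L_n\ni l_n$, $R_n\ni r_n$ $(n\in\omega)$ such that
\begin{enumerate}
\item[(F1)] every neighborhood of $c$ contains all but finitely many of the sets $L_n$, $R_n$;
\item[(F2)] $L_n\to\{c\}$, $\{c\}\to R_m$ and $L_n\to R_m$ for all $n,m$.
\end{enumerate}
A linear order $\prec$ on $Q$ \emph{interleaves} the fork if
\begin{enumerate}
\item[(F3)] either $l_0\prec r_0\prec l_1\prec r_1\prec\cdots$ or $l_0\succ r_0\succ l_1\succ r_1\succ\cdots$.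
\end{enumerate}
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,-1.3) -- (9.6,-1.3) node[right] {$\prec$};
\draw (0,0.3) rectangle (1.2,0.9);
\node at (0.6,0.6) {$l_0$};
\draw (1.7,-0.9) rectangle (2.8,-0.3);
\node at (2.25,-0.6) {$r_0$};
\draw (3.2,0.3) rectangle (4.2,0.9);
\node at (3.7,0.6) {$l_1$};
\draw (4.5,-0.9) rectangle (5.4,-0.3);
\node at (4.95,-0.6) {$r_1$};
\draw (5.7,0.3) rectangle (6.5,0.9);
\node at (6.1,0.6) {$l_2$};
\draw (6.8,-0.9) rectangle (7.5,-0.3);
\node at (7.15,-0.6) {$r_2$};
\node at (8.1,0.6) {$\cdots$};
\node at (8.4,-0.6) {$\cdots$};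
\fill (9.2,0.6) circle (2pt) node[right] {$c^-$};
\fill (9.2,-0.6) circle (2pt) node[right] {$c^+$};
\end{tikzpicture}
\caption{A fork at $c$, interleaved by $\prec$ in the increasing way. The horizontal position of the points $l_n$, $r_n$ follows $\prec$. The boxes are the cylinders $L_n$ (top) and $R_n$ (bottom). After the split, the top row converges to $c^-$ and the bottom row to $c^+$. In the tournament every point of the top row beats every point of the bottom row, but $\prec$ puts neither row before the other.}
\label{fig:fork}
\end{figure}

Let $C\subset Y\setminus Q$, and let a fork $(l^c_n,r^c_n,L^c_n,R^c_n)_{n\in\omega}$ at each $c\in C$ be fixed. Put $A=Y\setminus C$, so that $Q\subset A$. The \emph{split space} is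
\[
X=A\cup\{c^-,c^+:c\in C\},
\]
where the points $c^\pm$ are new and distinct. Let $g:X\to Y$ be the identity on $A$, and $g(c^\pm)=c$. For $c\in C$ and $k\in\omega$ put
\[
N_k(c^-)=\{c^-\}\cup\bigcup_{n\ge k}g^{-1}(L^c_n),\qquad
N_k(c^+)=\{c^+\}\cup\bigcup_{n\ge k}g^{-1}(R^c_n).
\]
The topology of $X$ has as a base all sets $g^{-1}(B)$ with $B\subset Y$ clopen and all sets $N_k(c^\pm)$ with $c\in C$, $k\in\omega$.

By (F2), $c$ belongs to none of the sets $L^c_n$, $R^c_n$, and $L^c_n\cap R^c_m=\emptyset$ for all $n,m$. Hence
\begin{equation}\label{eq:disjoint}
N_0(c^-)\cap N_0(c^+)=\emptyset .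
\end{equation}

\begin{lemma}\label{lem:split}
Let $X$ be the split space.
\begin{enumerate}
\item[(i)] The sets above form a base for a topology. Local bases are given by the sets $g^{-1}(B)$ with $B$ a clopen neighborhood of $a$, at $a\in A$, and by the sets $N_k(c^\pm)$, $k\in\omega$, at $c^\pm$.
\item[(ii)] The map $g$ is continuous, onto and at most two-to-one. The space $X$ is Hausdorff, zero-dimensional and first countable, and $Q$ is dense in $X$. For every $c\in C$, $l^c_n$ converges to $c^-$ and $r^c_n$ to $c^+$.
\item[(iii)] The relation $\Rightarrow$ on $X$ defined by $x\Rightarrow y$ if $g(x)\to g(y)$, or if $x=c^-$ and $y=c^+$ for some $c\in C$, is an open tournament.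
\item[(iv)] The set $E=\{\{c^-,c^+\}:c\in C\}$ is closed and discrete in $[X]^2$.
\item[(v)] If an order $\prec$ on $Q$ interleaves the fork fixed at some $c\in C$, then no open linear order on $X$ restricts to $\prec$ on $Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The proposed local bases consist of declared basic sets and are closed under finite intersections, and $X=g^{-1}(Y)$. So it is enough to show that if $x\in U$ with $U$ in the declared base, then $U$ contains a member of the proposed local base at $x$. If $U=g^{-1}(B)$ and $x\in A$, this is trivial. If $U=g^{-1}(B)$ and $x=c^\pm$, then $c\in B$, and by (F1) $N_k(c^\pm)\subset g^{-1}(B)$ for large $k$. If $U=N_k(c^-)$ and $x\ne c^-$, then $x\in g^{-1}(L^c_n)\subset U$ for some $n\ge k$, and we are in one of the previous cases. If $U=N_k(c^-)$ and $x=c^-$, there is nothing to show. For $U=N_k(c^+)$, replace $L^c_n$ by $R^c_n$ and $c^-$ by $c^+$ in the last two sentences.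

(ii) The map $g$ is continuous because the clopen sets form a base of $Y$; it is clearly onto and at most two-to-one. First countability follows from (i), since at $a\in A$ the sets $g^{-1}([a|k])$, $k\in\omega$, suffice. Every nonempty basic set contains $g^{-1}(B)$ for some nonempty clopen $B$, and $B\cap Q\neq\emptyset$, so $Q$ is dense in $X$. For $n\ge k$ we have $l^c_n\in N_k(c^-)$ and $r^c_n\in N_k(c^+)$, which gives the convergence.

Points with distinct $g$-values are separated by preimages of disjoint clopen sets, and $c^-,c^+$ are separated by \eqref{eq:disjoint}. So $X$ is Hausdorff. For zero-dimensionality it remains to see that the basic sets are closed. The complement of $g^{-1}(B)$ is $g^{-1}(Y\setminus B)$. Let $x\notin N_k(c^-)$. If $g(x)=c$, then $x=c^+$ has the neighborhood $N_0(c^+)$, which is disjoint from $N_k(c^-)$. If $g(x)\ne c$, take disjoint clopen sets $G\ni g(x)$ and $G'\ni c$ in $Y$. By (F1), all but finitely many of the sets $L^c_n$ lie in $G'$. Subtracting from $G$ the finitely many others with $n\ge k$, none of which contains $g(x)$, we obtain a clopen set whose preimage is a neighborhood of $x$ disjoint from $N_k(c^-)$. The same argument,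 with $R^c_n$ in place of $L^c_n$ and the signs exchanged, works for $N_k(c^+)$.

(iii) Distinct points $x,y$ with $g(x)=g(y)$ are $c^-$ and $c^+$ for some $c\in C$; so $\Rightarrow$ is a tournament. If $g(x)\to g(y)$, then $\Rightarrow$ contains a neighborhood of $(x,y)$ by Lemma~\ref{lem:arrow}(a) and continuity of $g$. At $(c^-,c^+)$, (F2) gives
\begin{equation}\label{eq:pm}
z\Rightarrow w\quad\text{for all } z\in N_0(c^-),\ w\in N_0(c^+),
\end{equation}
and if $(z,w)\ne(c^-,c^+)$, then even $g(z)\to g(w)$.

(iv) The complement of $E$ in $[X]^2$ consists of the pairs $\{x,y\}$ with $g(x)\ne g(y)$. It is open by Lemma~\ref{lem:open}(i): if $B,B'$ are disjoint clopen sets containing $g(x)$ and $g(y)$, then $\langle\{g^{-1}(B),g^{-1}(B')\}\rangle\cap[X]^2$ is a neighborhood of $\{x,y\}$ disjoint from $E$. So $E$ is closed. For discreteness, let $z\in N_0(c^-)$, $w\in N_0(c^+)$ and $(z,w)\ne(c^-,c^+)$. As noted after \eqref{eq:pm}, $g(z)\to g(w)$, so $g(z)\ne g(w)$ and $\{z,w\}\notin E$. Hence, by Lemma~\ref{lem:open}(i), the open set $\langle\{N_0(c^-),N_0(c^+)\}\rangle\cap[X]^2$ contains no element of $E$ other than $\{c^-,c^+\}$.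

(v) Let $\blacktriangleleft$ be an open linear order on $X$ that restricts to $\prec$ on $Q$, and write $l_n=l_n^c$, $r_n=r_n^c$. Since $\blacktriangleleft$ is open and compares $c^-$ with $c^+$, by (ii) there is $k$ such that either $l_n\prec r_m$ for all $n,m\ge k$, or $r_m\prec l_n$ for all $n,m\ge k$. But (F3) gives either $l_k\prec r_k\prec l_{k+1}$ or $l_k\succ r_k\succ l_{k+1}$, and each of these contradicts both alternatives.
\end{proof}

Let $\mathcal O$ be the set of all linear orders $\prec$ on $Q$ that are open in $Q^2$, where $Q$ has the topology inherited from $Y$. Explicitly, whenever $p\prec q$, there are cylinders $U\ni p$, $V\ni q$ with $u\prec v$ for all $u\in U\cap Q$, $v\in V\cap Q$. The lexicographic order is in $\mathcal O$, and $|\mathcal O|\le\mathfrak c$ because $Q$ is countable.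

\begin{lemma}\label{lem:criterion}
If every $\prec\,\in\mathcal O$ interleaves one of the fixed forks, then the split space $X$ is not weakly orderable.
\end{lemma}

\begin{proof}
Otherwise, by Lemma~\ref{lem:open}(iii), there is an open linear order on $X$. By Lemma~\ref{lem:split}(i), neighborhoods in $X$ of a point of $Q$ contain sets $g^{-1}(B)$ with $B$ a cylinder around that point, so the restriction of this order to $Q$ belongs to $\mathcal O$. This contradicts Lemma~\ref{lem:split}(v).
\end{proof}

\begin{remark}
To destroy all orders in this way, uncountably many points must be split. If $C$ is countable, then $X$ has a countable base $\{B_0,B_1,\dots\}$ of clopen sets, and sending $x$ to the sequence of values at $x$ of the characteristic functions of $B_0,B_1,\dots$ is a continuous injection of $X$ into $2^\omega$. The lexicographic order pulls back to an open linear order on $X$, so $X$ is weakly orderable.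
\end{remark}

\section{Every order is broken at a comeager set of points}\label{sec:category}

Say that $c\in Y\setminus Q$ \emph{breaks} $\prec$ if there is a fork at $c$ that is interleaved by $\prec$. The recursion in Section~\ref{sec:choice} needs, for each $\prec\,\in\mathcal O$, many points that break it.

The following dichotomy is behind the proof. Near a typical point $c$, the points of $Q$ are divided in two ways: into those that beat $c$ and those that are beaten by $c$, and into those below and those above $c$ in the sense of $\prec$. If the two partitions do not coincide near $c$, then points that beat $c$ and points that are beaten by $c$ both accumulate at $c$ from one and the same side of $\prec$, and we can interleave them. If they coincide for a nonmeager set of points $c$, then the $3$-cycles of $\to$ force a cycle in $\prec$, which is impossible.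

\begin{proposition}\label{prop:comeager}
For each $\prec\,\in\mathcal O$, the set of points that break $\prec$ is comeager in $Y$. In particular, it has size $\mathfrak c$.
\end{proposition}

\begin{proof}
Fix $\prec\,\in\mathcal O$. For $q\in Q$ and $y\in Y$ write $q\prec^*y$ if $y$ has an open neighborhood $V$ with $q\prec v$ for all $v\in V\cap Q$, and $y\prec^*q$ if $y$ has an open neighborhood $V$ with $v\prec q$ for all $v\in V\cap Q$. As $Q$ is dense, $q\prec^*y$ and $y\prec^*q$ never both hold. Moreover, for $p,q\in Q$,
\begin{equation}\label{eq:trans}
p\prec^*y\prec^*q\quad\text{implies}\quad p\prec q ,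
\end{equation}
as one sees by taking a point of $Q$ in the intersection of the two neighborhoods of $y$.

For $q\in Q$ the set $D_q=\{y:q\prec^*y\text{ or }y\prec^*q\}$ is open. It contains $Q\setminus\{q\}$ because $\prec\,\in\mathcal O$, and since $Y$ has no isolated points, it is dense. As $Q$ is countable, $D=\bigcap_{q\in Q}D_q\setminus Q$ is comeager. For $c\in D$ put
\[
Q_c^-=\{q:q\prec^*c\},\quad Q_c^+=\{q:c\prec^*q\},\quad I_c=\{q\in Q:q\to c\},\quad J_c=\{q\in Q:c\to q\}.
\]
Then $Q=Q_c^-\sqcup Q_c^+=I_c\sqcup J_c$; these are the two partitions. Call $c\in D$ \emph{tame} if it has a cylinder neighborhood $B$ such that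
\begin{enumerate}
\item[(+)] $B\cap I_c\subset Q_c^-$ and $B\cap J_c\subset Q_c^+$, or
\item[($-$)] $B\cap I_c\subset Q_c^+$ and $B\cap J_c\subset Q_c^-$.
\end{enumerate}

\emph{Step 1: the tame points form a meager set.} There are countably many cylinders $B$ and two alternatives. So, if the tame points do not form a meager set, there are $B$ and one alternative such that the set $T$ of all $c\in D\cap B$ satisfying this alternative with this $B$ is nonmeager. Then $T$ is dense in some cylinder $[s]$, and $[s]\subset\overline T\subset B$. Take $P_1,P_2,P_3\subset[s]$ from Lemma~\ref{lem:arrow}(c), with indices modulo $3$. For each $j$ pick $c\in T\cap P_j$. Let $q\in Q\cap P_{j-1}$ and $r\in Q\cap P_{j+1}$. Then $q\to c\to r$, that is, $q\in B\cap I_c$ and $r\in B\cap J_c$. If the alternative is (+), then $q\prec^*c\prec^*r$, so $q\prec r$ by \eqref{eq:trans}. If it is ($-$), then $r\prec^*c\prec^*q$, so $r\prec q$.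

In case (+) we take $j=2,1,3$ and find that every element of $Q\cap P_1$ precedes every element of $Q\cap P_3$, these precede the elements of $Q\cap P_2$, and these precede the elements of $Q\cap P_1$. As the three sets are nonempty, this is impossible for a linear order. In case ($-$) all three relations are reversed, which is impossible too.

\emph{Step 2: every $c\in D$ that is not tame breaks $\prec$.} Let
\[
S_I=\{\varepsilon\in\{-,+\}:c\in\overline{I_c\cap Q_c^\varepsilon}\},\qquad
S_J=\{\varepsilon\in\{-,+\}:c\in\overline{J_c\cap Q_c^\varepsilon}\}.
\]
By Lemma~\ref{lem:arrow}(b) and density of $Q$, both $I_c$ and $J_c$ contain points $q$ with $\delta(q,c)=m$ for every $m$. So $c\in\overline{I_c}\cap\overline{J_c}$, and $S_I,S_J$ are nonempty. If they were disjoint, then $S_I=\{\varepsilon\}$ and $S_J=\{-\varepsilon\}$ for some $\varepsilon$. Then $c$ would have a cylinder neighborhood $B$ disjoint from $I_c\cap Q_c^{-\varepsilon}$ and from $J_c\cap Q_c^{\varepsilon}$, that is, with $B\cap I_c\subset Q_c^\varepsilon$ and $B\cap J_c\subset Q_c^{-\varepsilon}$, and $c$ would be tame. So there is $\varepsilon\in S_I\cap S_J$. The reverse of $\prec$ is also in $\mathcal O$;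 passing to it changes neither $D$ nor tameness nor the condition (F3), and it exchanges $Q_c^-$ with $Q_c^+$. So we may assume $\varepsilon=-$.

We choose points in the order $l_0,r_0,l_1,r_1,\dots$, together with decreasing cylinder neighborhoods $N$ of $c$, starting with $N=Y$. Let $N=[c|k]$ be the current neighborhood. Choose the next point $p$ in $N\cap I_c\cap Q_c^-$ if it is to be some $l_n$, and in $N\cap J_c\cap Q_c^-$ if it is to be some $r_n$; these sets are nonempty because $-\in S_I\cap S_J$. Let $m=\delta(p,c)\ge k$, and let the cylinder of $p$ ($L_n$ or $R_n$) be $[p|(m+2)]\subset N$. As $p\prec^*c$, there is $k'\ge m+2$ such that $p\prec v$ for all $v\in[c|k']\cap Q$. Let $N'=[c|k']$ be the next neighborhood.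

By Lemma~\ref{lem:arrow}(a) and $k'\ge m+2$, we have $L_n\to N'$ if $p=l_n$, and $N'\to R_n$ if $p=r_n$. Since $N'$ contains $c$ and all cylinders chosen later, (F2) holds, whichever of $L_n$, $R_m$ is chosen first. The lengths $k$ tend to infinity, so (F1) holds. All points chosen later than $p$ lie in $N'\cap Q$ and so come after $p$ in $\prec$; this is (F3), in the increasing form.

By the two steps, the set of points that break $\prec$ contains the comeager set of all non-tame points of $D$. A comeager subset of $Y$ contains a dense $G_\delta$-set. The latter is a Polish space, and it is uncountable by the Baire category theorem, since countable subsets of $Y$ are meager. Uncountable Polish spaces have size $\mathfrak c$.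
\end{proof}

\section{Choosing the points to be split}\label{sec:choice}

Proposition~\ref{prop:comeager} alone would let us satisfy the hypothesis of Lemma~\ref{lem:criterion}. The difficulty is to keep the powers of $X$ Lindel\"of. At a point of $A^n$, the power $X^n$ has a local base of preimages of open subsets of $Y^n$. Given an open cover of $X^n$, second countability of $Y^n$ therefore yields countably many members that cover the preimage of some open $W\supset A^n$. What remains lies over the closed set $Y^n\setminus W$, which misses $A^n$. We want all closed sets that miss $A^n$ to be small.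

They cannot all be countable when $n\ge2$: fixing some coordinate to be a point $t\in C$, we obtain an uncountable closed set that misses $A^n$. But over such a set $X^n$ looks like two copies of $X^{n-1}$, so an induction on $n$ can deal with it. This suggests the following notion of smallness. For $n\ge1$, $i<n$ and $t\in Y$ call
\[
H_{i,t}=\{y\in Y^n:y(i)=t\}
\]
a \emph{hyperplane} of $Y^n$. (For $n=1$ hyperplanes are single points.) A set is small if it is covered by countably many hyperplanes.

\begin{lemma}\label{lem:perfect}
Let $S\subset Y^n$ be closed and not covered by countably many hyperplanes. If $Z\subset Y$ and $|Z|<\mathfrak c$, then $S\cap(Y\setminus Z)^n\ne\emptyset$.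
\end{lemma}

\begin{proof}
For $n=1$ this says that an uncountable closed set has size $\mathfrak c$, and we follow the usual proof. Call a product of $n$ cylinders a \emph{box}; there are countably many boxes. Let $S'$ be $S$ minus all boxes $U$ for which $S\cap U$ is covered by countably many hyperplanes. Then $S\setminus S'$ is covered by countably many hyperplanes, so $S'\ne\emptyset$. Moreover, if a box $U$ meets $S'$, then $S'\cap U$ is not covered by countably many hyperplanes; otherwise $S\cap U$ would be, and $U$ would have been removed.

We construct boxes $U_s$, $s\in2^{<\omega}$, that meet $S'$, with $U_{s0},U_{s1}\subset U_s$, whose sides are cylinders $[\sigma]$ with $|\sigma|\ge|s|$, and such that for each $i<n$ the $i$-th sides of $U_{s0}$ and $U_{s1}$ are disjoint. Start with $U_\emptyset=Y^n$. Given $U_s$, take $p\in S'\cap U_s$ and then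
\[
p'\in S'\cap U_s\setminus\bigcup_{i<n}H_{i,p(i)} .
\]
The points $p,p'$ differ in every coordinate, so sufficiently small boxes around them can serve as $U_{s0}$, $U_{s1}$.

For $b\in2^\omega$ let $p_b$ be the unique point of $\bigcap_kU_{b|k}$. The boxes $U_{b|k}$ form a local base at $p_b$ and all meet the closed set $S$, so $p_b\in S$. For each $i<n$ the map $b\mapsto p_b(i)$ is injective, since the $i$-th sides become disjoint where two sequences split. Hence fewer than $\mathfrak c$ sequences $b$ satisfy $p_b(i)\in Z$ for some $i<n$, and any other $b$ gives $p_b\in S\cap(Y\setminus Z)^n$.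
\end{proof}

\begin{proposition}\label{prop:C}
There are a set $C\subset Y\setminus Q$ of size $\mathfrak c$ and a fork at each $c\in C$ such that every $\prec\,\in\mathcal O$ interleaves one of these forks, and such that $A=Y\setminus C$ has the following property:
\begin{enumerate}
\item[$(\ast)$] if $n\ge1$, $S\subset Y^n$ is closed and $S\cap A^n=\emptyset$, then $S$ is covered by countably many hyperplanes.
\end{enumerate}
\end{proposition}

\begin{proof}
Enumerate $\mathcal O=\{\prec_\alpha:\alpha<\mathfrak c\}$, possibly with repetitions. There are at most $\mathfrak c$ pairs $(n,S)$ with $n\ge1$ and $S\subset Y^n$ closed and not covered by countably many hyperplanes, and $(1,Y)$ is one of them; enumerate them, possibly with repetitions, as $\{(n_\alpha,S_\alpha):\alpha<\mathfrak c\}$. By recursion on $\alpha<\mathfrak c$ choose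
\begin{itemize}
\item a point $c_\alpha$ that breaks $\prec_\alpha$ and differs from all $c_\beta$ and from all coordinates of $a_\beta$, $\beta<\alpha$;
\item a point $a_\alpha\in S_\alpha$ with no coordinate in $\{c_\beta:\beta\le\alpha\}$.
\end{itemize}
At stage $\alpha$ fewer than $\mathfrak c$ points have to be avoided, so the choices are possible by Proposition~\ref{prop:comeager} and Lemma~\ref{lem:perfect}. Let $C=\{c_\alpha:\alpha<\mathfrak c\}$. As the $c_\alpha$ are distinct, $|C|=\mathfrak c$, and we can fix at each $c_\alpha$ a fork that is interleaved by $\prec_\alpha$. Points that break an order are not in $Q$, so $C\subset Y\setminus Q$.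

No coordinate of $a_\alpha$ is in $C$: the points $c_\beta$ with $\beta\le\alpha$ were avoided when $a_\alpha$ was chosen, and each $c_\beta$ with $\beta>\alpha$ was chosen different from the coordinates of $a_\alpha$. Hence $a_\alpha\in S_\alpha\cap A^{n_\alpha}$ for all $\alpha$. If $S\subset Y^n$ is closed and not covered by countably many hyperplanes, then $(n,S)=(n_\alpha,S_\alpha)$ for some $\alpha$, and $S\cap A^n\ne\emptyset$. This is $(\ast)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $C$ and the forks be as in Proposition~\ref{prop:C}, and let $X$ be the split space of Section~\ref{sec:split}. By Lemma~\ref{lem:split}(ii), $X$ is Hausdorff, zero-dimensional and first countable, and $Q$ is a countable dense subset.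

\emph{Item 2.} By Lemma~\ref{lem:split}(iii), $X$ has an open tournament. By Lemma~\ref{lem:open}(ii), the corresponding weak selection is continuous.

\emph{Item 3.} Every $\prec\,\in\mathcal O$ interleaves one of the fixed forks, so Lemma~\ref{lem:criterion} applies.

\emph{Item 4.} The map $g$ is as required by Lemma~\ref{lem:split}(ii), and the set $E$ of Lemma~\ref{lem:split}(iv) is closed, discrete and of size $|C|=\mathfrak c$.

\emph{Item 1.} We show by induction on $n$ that $X^n$ is Lindel\"of; $X^0$ is a point. Let $n\ge1$, let $\mathcal U$ be an open cover of $X^n$, and let $g^n:X^n\to Y^n$ be the product map. By Lemma~\ref{lem:split}(i), for each $a\in A^n$ there is a product $R_a\subset Y^n$ of clopen sets such that $a\in R_a$ and $(g^n)^{-1}(R_a)$ is contained in a member of $\mathcal U$. Since $Y^n$ is second countable, $W=\bigcup_{a\in A^n}R_a$ is the union of countably many of the sets $R_a$. So countably many members of $\mathcal U$ cover $(g^n)^{-1}(W)$.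

The set $S=Y^n\setminus W$ is closed and misses $A^n$. By $(\ast)$, it is covered by countably many hyperplanes, so $X^n\setminus(g^n)^{-1}(W)=(g^n)^{-1}(S)$ is covered by countably many sets $(g^n)^{-1}(H_{i,t})$. Each of them consists of the $x\in X^n$ with $x(i)\in g^{-1}(t)$. As $|g^{-1}(t)|\le2$, it is a union of at most two copies of $X^{n-1}$, which is Lindel\"of by the induction hypothesis. Hence countably many members of $\mathcal U$ cover $(g^n)^{-1}(S)$, and countably many cover $X^n$. This completes the proof of Theorem~\ref{thm:main}. \qed

\begin{remark}
The set $F=\{(c^-,c^+):c\in C\}$ is an uncountable closed discrete subset of $X^2\setminus\Delta_X$. Indeed, an open tournament is clopen in $X^2\setminus\Delta_X$, and $F$ is the intersection of $\Rightarrow$ with $\pi^{-1}(E)$; since $\pi$ is continuous and injective on $\Rightarrow$, the claim follows from Lemma~\ref{lem:split}(iv). This does not contradict the Lindel\"of property of $X^2$; it only shows that in $X^2$ the set $F$ accumulates at $\Delta_X$. It is also consistent with $(\ast)$: the set $F$ lies over the diagonal of $Y^2$, which is not covered by countably many hyperplanes, since each hyperplane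 contains only one of its points, but which meets $A^2$.
\end{remark}

\section{The role of the diagonal}\label{sec:diagonal}

\begin{proof}[Proof of Proposition~\ref{prop:diag}]
Let $\ell(X^2)\le\omega$ and let $\Delta_X$ be $G_\delta$ in $X^2$. Then $X^2\setminus\Delta_X$ is a countable union of closed subsets of the Lindel\"of space $X^2$, hence it is Lindel\"of. By Lemma~\ref{lem:open}(i), $[X]^2$ is its continuous image under $\pi$, so $\ell([X]^2)\le\omega$. If, moreover, $\mathbb W_{\mathrm{cs}}(X)\ne\emptyset$, then $X$ is weakly orderable by Theorem~\ref{thm:known}. This proves the first claim and one direction of the second.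

For the other direction, let $X$ be regular and $\ell([X]^2)\le\omega$; the assumption on $X^2$ is not needed here. Let $x\ne y$. Separate $x,y$ by disjoint open sets $U',V'$, and use regularity to take open sets $U\ni x$, $V\ni y$ with $\overline U\subset U'$, $\overline V\subset V'$. Thus every $\{x,y\}\in[X]^2$ lies in some $\langle\{U,V\}\rangle$ with $U,V$ open and $\overline U\cap\overline V=\emptyset$. Countably many such sets $\langle\{U_n,V_n\}\rangle$ cover $[X]^2$. By Lemma~\ref{lem:open}(i), a pair $(x,y)$ with $\{x,y\}\in\langle\{U_n,V_n\}\rangle$ is in $U_n\times V_n$ or in $V_n\times U_n$. Therefore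
\[
X^2\setminus\Delta_X=\bigcup_{n}\Bigl(\bigl(\overline{U_n}\times\overline{V_n}\bigr)\cup\bigl(\overline{V_n}\times\overline{U_n}\bigr)\Bigr),
\]
where the inclusion from right to left holds because $\overline{U_n}\cap\overline{V_n}=\emptyset$. So $X^2\setminus\Delta_X$ is $F_\sigma$, and $\Delta_X$ is $G_\delta$.
\end{proof}

\begin{remark}
By Theorem~\ref{thm:main}, the hypothesis $\ell([X]^2)\le\omega$ in Theorem~\ref{thm:known} cannot be replaced by $\ell(X^2)\le\omega$, nor even by ``$\ell(X^n)\le\omega$ for all $n$'', even for separable, first countable, zero-dimensional spaces. By Proposition~\ref{prop:diag}, what is lost for regular spaces in passing from $\ell([X]^2)\le\omega$ to $\ell(X^2)\le\omega$ is exactly the $G_\delta$-diagonal; in particular, the space of Theorem~\ref{thm:main} does not have a $G_\delta$-diagonal. In the first claim of Proposition~\ref{prop:diag}, the $G_\delta$-diagonal cannot be weakened to the existence of a continuous, at most two-to-one map onto a compact metrizable space.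
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{Weak orderability of second countable spaces}, \texttt{https://www.impan.pl/download/pdf/fm196-3-4}.
\end{thebibliography}

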